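\title{The complement of a Hamel basis can be homeomorphic to a Hamel basis}

\begin{abstract}
We show that there are Hamel bases $H_1,H_2$ of $\mathbb R$ such that $\mathbb R\setminus H_1$ is homeomorphic to $H_2$. The proof is self-contained: an embedding of $\mathbb R$ minus a countable dense set is built from an independent Cantor set, and the two bases are then obtained by an infinite chain of exchanges. Using the matroid union and base partition theorems, we characterize the continuous injections $F:\mathbb R\to\mathbb R$ that carry the complement of some Hamel basis onto a Hamel basis, and we show that a real-analytic diffeomorphism of $\mathbb R$ can do so, while no polynomial can. A real-analytic involution can interchange a Hamel basis $H$ with $\mathbb R\setminus(H\cup\{0\})$. None of the bases $H_1,H_2$ can be Borel.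
\end{abstract}

\section{Introduction}

A \emph{Hamel basis} is a basis of $\mathbb R$ as a vector space over $\mathbb Q$. Throughout, the words span, dimension and independent refer to this vector space, subsets of $\mathbb R$ carry the subspace topology, and the axiom of choice is assumed. We study the following question, which comes from \cite{HB}.

\begin{quote}
\emph{Do there exist Hamel bases $H_1$ and $H_2$ and a continuous bijection $f:\mathbb R\setminus H_1\to H_2$?}
\end{quote}

Cardinality is no obstacle. A Hamel basis $H$ has the cardinality of the continuum, because $\mathbb R$ is covered by countably many images of finite powers of $H$, and so does its complement, which contains $2H$. The question is whether a bijection can be continuous, and there are reasons to expect that it cannot. A Hamel basis meets each line $\mathbb Qx$ in at most one point, so $\mathbb R\setminus H_1$ contains all but at most one point of every line. The map $f$ has to destroy all these linear relations at once, and a continuous map has little room to do so: $H_2$ contains no interval, so $f$ would collapse any interval in its domain to a point. This already excludes every $H_1$ that lies in a nowhere dense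 set, and a similar argument (Proposition~\ref{prop:limits}) excludes all Borel sets. Nevertheless the answer is yes.

\begin{theorem}\label{thm:main}
There are Hamel bases $H_1,H_2$ and a homeomorphism $f:\mathbb R\setminus H_1\to H_2$. In particular, $f$ is a continuous bijection.
\end{theorem}

One can ask for more, namely that $f$ be the restriction of a good map $F$ defined on the whole line. Each point of a finite set $Y$ then either lies in $H_1$ or is sent into $H_2$, which bounds $|Y|$ by a sum of two dimensions. For continuous injective $F$ this is the only obstruction.

\begin{theorem}\label{thm:criterion}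
\begin{itemize}
\item[(a)] Let $F:\mathbb R\to\mathbb R$ be continuous and injective. There are Hamel bases $H_1,H_2$ with $F(\mathbb R\setminus H_1)=H_2$ if and only if
\begin{equation}\label{eq:count}
|Y|\le\dim\operatorname{span}Y+\dim\operatorname{span}F(Y)\qquad\text{for every finite }Y\subset\mathbb R .
\end{equation}
\item[(b)] There is an $F$ satisfying \eqref{eq:count} that is the restriction to $\mathbb R$ of an entire function and is a real-analytic diffeomorphism of $\mathbb R$ onto $\mathbb R$. So the map $f$ in the question can be the restriction of a real-analytic diffeomorphism of the whole line. No polynomial satisfies \eqref{eq:count}.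
\end{itemize}
\end{theorem}

\begin{theorem}\label{thm:involution}
There are a Hamel basis $H$ and a decreasing real-analytic involution $\sigma$ of $\mathbb R$ with $\sigma(0)=0$ and $\sigma(H)=\mathbb R\setminus(H\cup\{0\})$. In particular, $H$ is homeomorphic to $(\mathbb R\setminus\{0\})\setminus H$.
\end{theorem}

We claim nothing about whether one can take $H_1=H_2$ in the question; Theorem~\ref{thm:involution} gives this only up to the single point $0$. The last result limits how explicit a solution can be.

\begin{proposition}\label{prop:limits}
Let $H_1,H_2$ be Hamel bases and $f:\mathbb R\setminus H_1\to H_2$ a continuous bijection. Then $H_1$ and $\mathbb R\setminus H_1$ are dense in $\mathbb R$, the set $H_1$ is neither analytic nor coanalytic, and $H_2$ is not analytic. So no such $H_1$ or $H_2$ is Borel.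
\end{proposition}

Section~\ref{sec:obstructions} proves the negative statements, which also indicate what a construction must look like. Sections~\ref{sec:exchange} and~\ref{sec:embedding} prove Theorem~\ref{thm:main} from textbook facts alone; the first contains the algebra and the second the topology. Theorem~\ref{thm:criterion} implies Theorem~\ref{thm:main} as well, but its proof and that of Theorem~\ref{thm:involution}, given in Sections~\ref{sec:matroids}--\ref{sec:involution}, rest on two published theorems about matroids.

\section{Obstructions}\label{sec:obstructions}

A set $X\subset\mathbb R$ is independent if $\sum_{i=1}^r q_ix_i\ne0$ whenever $x_1,\dots,x_r\in X$ are distinct and $q_1,\dots,q_r$ are nonzero rationals, $r\ge 1$. We use three facts throughout.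

\begin{itemize}
\item[(L1)] If $X\subset S\subset\mathbb R$, $X$ is independent and $S$ spans $\mathbb R$, then there is a Hamel basis $H$ with $X\subset H\subset S$. (Take a maximal independent set between $X$ and $S$, by Zorn's lemma.)
\item[(L2)] If $H$ is a Hamel basis and $\mu_h\in\mathbb Q\setminus\{0\}$ for $h\in H$, then $\{\mu_hh:h\in H\}$ is a Hamel basis. Likewise, rescaling the elements of an independent set gives distinct elements that form an independent set.
\item[(L3)] Every nondegenerate interval spans $\mathbb R$, and hence contains a Hamel basis, because for $x\ne0$ the line $\mathbb Qx$ is dense and so meets the interval in a nonzero point. No independent set contains a nondegenerate interval, because an interval contains three distinct points $u,\frac{u+v}2,v$.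
\end{itemize}

A subset of $\mathbb R$ is \emph{analytic} if it is empty or a continuous image of $\mathbb N^{\mathbb N}$, and \emph{coanalytic} if its complement is analytic. Borel sets are analytic, countable unions and countable intersections of analytic sets are analytic, and analytic sets are Lebesgue measurable. Steinhaus's theorem states that if $V\subset\mathbb R$ is measurable of positive measure, then $V-V$ contains an interval around $0$.

\begin{lemma}[Sierpi\'nski]\label{lem:sierpinski}
No Hamel basis is analytic.
\end{lemma}

\begin{proof}
Suppose that $H$ is an analytic Hamel basis, fix $h\in H$, and let $V=\operatorname{span}(H\setminus\{h\})$. The set $H\setminus\{h\}$ is the intersection of $H$ with an open set, so it is the image of a continuous map $\pi$ on $\mathbb N^{\mathbb N}$. For $q\in\mathbb Q^n$, the set $V_q$ of all sums $\sum_{i=1}^n q_i\pi(y_i)$ is a continuous image of $(\mathbb N^{\mathbb N})^n$, which is homeomorphic to $\mathbb N^{\mathbb N}$. Hence $V=\bigcup_{n\ge1}\bigcup_{q\in\mathbb Q^n}V_q$ is analytic, and therefore measurable. The countably many translates $V+qh$, $q\in\mathbb Q$, cover $\mathbb R$, so $V$ has positive measure. By Steinhaus's theorem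 $V=V-V$ contains an interval, so $V=\mathbb R$ by (L3). This contradicts $h\notin V$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:limits}]
By (L3), $H_1$ contains no nondegenerate interval, so $\mathbb R\setminus H_1$ is dense. If $H_1$ missed an open interval $I$, then $f(I)$ would be a connected subset of $H_2$, hence a single point by (L3), and $f$ would not be injective. So $H_1$ is dense. By Lemma~\ref{lem:sierpinski}, $H_1$ and $H_2$ are not analytic, and so not Borel. If $H_1$ were coanalytic, then $\mathbb R\setminus H_1$ would be a continuous image of $\mathbb N^{\mathbb N}$, and composing with $f$ would show that $H_2$ is analytic.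
\end{proof}

The second obstruction is the counting inequality.

\begin{lemma}\label{lem:necessity}
Let $F:\mathbb R\to\mathbb R$ be a map and $H_1$ an independent set such that $F$ maps $\mathbb R\setminus H_1$ injectively onto an independent set. Then $F$ satisfies \eqref{eq:count}.
\end{lemma}

\begin{proof}
The set $Y\cap H_1$ is an independent subset of $Y$, so $|Y\cap H_1|\le\dim\operatorname{span}Y$. The set $F(Y\setminus H_1)$ is an independent subset of $F(Y)$ with $|Y\setminus H_1|$ elements, so $|Y\setminus H_1|\le\dim\operatorname{span}F(Y)$.
\end{proof}

\begin{example}\label{ex:poly}
For $Y=\{0\}$, condition \eqref{eq:count} says $F(0)\ne0$. For $Y=\{t,2t,3t\}$ with $t\neq0$ it says that $F(t),F(2t),F(3t)$ span a space of dimension at least $2$. If $F(x)=\sum_{j=0}^k\alpha_jx^j$ is a polynomial of degree $k$, then $F(\mathbb Q)\subset\operatorname{span}\{\alpha_0,\dots,\alpha_k\}$, so for a set $Y$ of $k+3$ rationals the right side of \eqref{eq:count} is at most $1+(k+1)<|Y|$. Thus no polynomial satisfies \eqref{eq:count}, and by Lemma~\ref{lem:necessity} the map $f$ in the question is never the restriction of a polynomial.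
\end{example}

\section{Chains of exchanges}\label{sec:exchange}

In this section there is no topology. Suppose that $\mathbb R$ is partitioned into a left part and a right part, and that an injective map $F$ is given on the right part. We want the left part $H_1$ and the image of the right part both to be bases. It is comparatively easy to make both independent. The difficulty is that the two spanning requirements compete: a point added to the left part is removed from the right part. The remedy is a reservoir $C$ inside the left part, on which $F$ is also defined and which contains a substitute for every point of the right part.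

\begin{lemma}[Exchange lemma]\label{lem:exchange}
Let $\mathbb R=D\sqcup C\sqcup B$ and let $F:C\cup B\to\mathbb R$ be injective. Suppose that
\begin{itemize}
\item[(a)] $C\cup D$ is independent;
\item[(b)] $F(B)$ is independent;
\item[(c)] $F(C\cup B)$ spans $\mathbb R$;
\item[(d)] for every $b\in B$ there are $\varphi(b)\in C$ and $\mu(b)\in\mathbb Q\setminus\{0\}$ with $F(\varphi(b))=\mu(b)F(b)$.
\end{itemize}
Then there is a Hamel basis $H_1\supset D$ such that $F(\mathbb R\setminus H_1)$ is a Hamel basis.
\end{lemma}

\begin{example}[One missing dimension]\label{ex:chain}
Suppose that $F(B)$ is already a basis and that $C\cup D\cup\{z\}$ is a basis for a single $z\in B$. Start with $C\cup D$ on the left and $B$ on the right.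

Move $z$ to the left. The left part is now a basis, but the image of the right part has lost $F(z)$. Move $c_0=\varphi(z)$ to the right; this brings back the multiple $F(c_0)=\mu(z)F(z)$, but the left part has lost $c_0$. The number $2c_0$ lies in $B$, since $C\cup D$ is independent. Move it to the left; this repairs the left part, but the image of the right part has lost $F(2c_0)$. Move $c_1=\varphi(2c_0)$ to the right, and so on along the chain
\[
z\ \longmapsto\ c_0=\varphi(z)\ \longmapsto\ 2c_0\ \longmapsto\ c_1=\varphi(2c_0)\ \longmapsto\ 2c_1\ \longmapsto\ \cdots,
\]
in which $z,2c_0,2c_1,\dots$ go left and $c_0,c_1,\dots$ go right. After all moves, the left part is $C\cup D\cup\{z\}$ with each $c_n$ replaced by $2c_n$, and the image of the right part is $F(B)$ with $F(z)$ and each $F(2c_n)$ replaced by a nonzero rational multiple. Both are bases by (L2).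

Finitely many moves never suffice here. Suppose that finite sets $A\subset B$ and $C_0\subset C$ change sides and that both results are bases. Two bases that extend the same set $X$ by finitely many elements add the same number of elements, the dimension of $\mathbb R/\operatorname{span}X$. With $X=(C\setminus C_0)\cup D$ we get $|A|=|C_0|+1$, and with $X=F(B\setminus A)$ we get $|C_0|=|A|$. The infinite chain pushes the deficit of one dimension away forever.
\end{example}

In general both sides have a deficit, of any cardinality. We run one chain for each missing basis element, all at once. A chain that repairs the right side starts one step later, with a point of $C$.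

\begin{proof}[Proof of Lemma~\ref{lem:exchange}]
By (a) and (L1) there is $Z\subset B$ such that $C\cup D\cup Z$ is a Hamel basis. By (b), (c) and (L1) there is $Z'\subset C$ such that $F(B)\cup F(Z')$ is a Hamel basis; the union is disjoint because $F$ is injective.

If $c\in C$, then $2c\in B$. Indeed $c\ne0$ by (a), so $2c\ne c$, and $2c=e\in C\cup D$ would give the relation $2c-e=0$ between two distinct elements of $C\cup D$. Hence $\theta(c)=\varphi(2c)$ defines a map $\theta:C\to C$. Put
\[
C_0=\bigcup_{n\ge0}\theta^n\bigl(Z'\cup\varphi(Z)\bigr)\subset C,\qquad A=Z\cup2C_0\subset B .
\]
Separating the term $n=0$ from the others gives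
\begin{equation}\label{eq:closure}
C_0=Z'\cup\varphi(Z)\cup\theta(C_0)=Z'\cup\varphi(A).
\end{equation}
Let $H_1=D\cup(C\setminus C_0)\cup A$. Since $D$, $C$, $B$ partition $\mathbb R$, we have $\mathbb R\setminus H_1=C_0\cup(B\setminus A)$.

The set $H_1=D\cup(C\setminus C_0)\cup2C_0\cup Z$ arises from the basis $C\cup D\cup Z$ by doubling the elements of $C_0$, so it is a basis by (L2). By \eqref{eq:closure} and (d),
\[
F(\mathbb R\setminus H_1)=F(Z')\cup\{\mu(b)F(b):b\in A\}\cup F(B\setminus A).
\]
This set arises from the basis $F(Z')\cup F(B)$ by rescaling the elements $F(b)$, $b\in A$, so it is a basis by (L2).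
\end{proof}

\begin{remark}\label{rem:noreservoir}
Hypothesis (d) cannot be dropped. Let $C=D=\emptyset$ and let $F$ be a bijection of $B=\mathbb R$ onto a Hamel basis $H$. Then (a)--(c) hold, but for every Hamel basis $H_1$ the set $F(\mathbb R\setminus H_1)$ is a proper subset of $H$ and does not span.
\end{remark}

\section{An embedding with a reservoir}\label{sec:embedding}

A restriction of a topological embedding is a homeomorphism onto its image. So Theorem~\ref{thm:main} follows at once from Lemma~\ref{lem:exchange} and the next proposition, with $f=F|_{\mathbb R\setminus H_1}$ and $H_2=F(\mathbb R\setminus H_1)$.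

\begin{proposition}\label{prop:embedding}
There are a partition $\mathbb R=D\sqcup C\sqcup B$ and a topological embedding $F:C\cup B\to\mathbb R$ satisfying \emph{(a)--(d)} of Lemma~\ref{lem:exchange}.
\end{proposition}

The choice of the sets is guided by Proposition~\ref{prop:limits}. Since $H_1$ must be dense, we take for $D$ a countable dense set, which stays in $H_1$ for good; then $\mathbb R\setminus D$ and its subsets embed in Cantor sets. For $C$ we take an independent Cantor set and map it homeomorphically onto a Cantor set $K$ that spans $\mathbb R$, which gives (a) and (c). The set $B$ must go to an independent set, and its points near $c\in C$ must go near $F(c)$. For this we cut $B$ into small pieces and send each piece into a small independent Cantor set, which a rational factor moves to the required place. If the unscaled Cantor sets lie in $K$, then (d) holds as well.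

Let $2^\omega$ be the space of infinite $0$--$1$ sequences with the product topology. For $x\in2^\omega$ let $x|n$ be the word formed by its first $n$ terms, and for a word $s$ let $[s]$ be the set of sequences that begin with $s$; it is homeomorphic to $2^\omega$. A \emph{Cantor set} is a subset of $\mathbb R$ homeomorphic to $2^\omega$. We use the characterization: a nonempty compact subset of $\mathbb R$ that contains no nondegenerate interval and has no isolated point is a Cantor set.

\subsection{An independent Cantor set}

The idea is to use sums of the rapidly decreasing numbers $2^{-k!}$ over infinite index sets any two of which have finite intersection. In a linear relation the late terms then cannot cancel within one index, and they are too small to cancel across indices. The branches of the binary tree provide a continuum of such index sets.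

For a nonempty $0$--$1$ word $s$ let $\nu(s)$ be the integer with binary expansion $1s$. The map $\nu$ is injective, and $2^{|s|}\le\nu(s)<2^{|s|+1}$. For $x\in2^\omega$ put
\[
N_x=\{\nu(x|n):n\ge1\}\subset\{2,3,\dots\},\qquad h(x)=\sum_{k\in N_x}2^{-k!}.
\]

\begin{lemma}\label{lem:cantor}
The map $h:2^\omega\to(0,1)$ is continuous and injective, and $Q=h(2^\omega)$ is independent. For every word $s$ the set $h([s])$ is a Cantor set.
\end{lemma}

\begin{proof}
The numbers $j!$, $j\ge2$, are distinct integers, so
\begin{equation}\label{eq:tail}
\sum_{j>k}2^{-j!}\le2\cdot2^{-(k+1)!}\qquad(k\ge1).
\end{equation}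
With $k=1$ this gives $0<h(x)\le\frac12$. If $x|n=y|n$, then $N_x$ and $N_y$ have the same elements below $2^{n+1}$, so $|h(x)-h(y)|\le\sum_{j\ge2^{n+1}}2^{-j!}$, which tends to $0$ as $n\to\infty$. Thus $h$ is continuous.

Let $x_1,\dots,x_r\in2^\omega$ be distinct and suppose that $\sum_iq_ih(x_i)=0$ with nonzero rationals $q_i$. After clearing denominators the $q_i$ are integers. By absolute convergence the relation reads $\sum_{k\ge2}e_k2^{-k!}=0$, where $e_k$ is the sum of those $q_i$ with $k\in N_{x_i}$. Each $e_k$ is an integer with $|e_k|\le M:=\sum_i|q_i|$. Let $S_k=\sum_{j\le k}e_j2^{-j!}$. Then $2^{k!}S_k$ is an integer, and by \eqref{eq:tail}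
\[
|2^{k!}S_k|=2^{k!}\Bigl|\sum_{j>k}e_j2^{-j!}\Bigr|\le2M\,2^{k!-(k+1)!}\longrightarrow0 .
\]
So $S_k=0$ for all large $k$, and $e_k=2^{k!}(S_k-S_{k-1})=0$ for all large $k$. On the other hand, for large $n$ the word $x_1|n$ is an initial segment of no $x_i$ with $i\ne1$, so $e_k=q_1\ne0$ for $k=\nu(x_1|n)$, and these $k$ tend to infinity. This contradiction shows that no such relation exists. The case $r=2$, $q_1=-q_2=1$ gives injectivity, and the general case gives independence. A continuous injection of the compact space $[s]$ into $\mathbb R$ is a homeomorphism onto its image.
\end{proof}

\subsection{The sets $C$, $D$, $B$ and $K$}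

Let $C=h([0])$. Enumerate the nonempty open intervals with rational endpoints as $I_1,I_2,\dots$, and choose distinct $v_1,v_2,\dots\in[1]$. Since $h(v_n)\ne0$, there is a rational $r_n\ne0$ with $r_nh(v_n)\in I_n$. Let $D=\{r_nh(v_n):n\ge1\}$, a countable dense set. The points of $C$ and $D$ arise by rescaling distinct points of $Q$, so by (L2) $C\cap D=\emptyset$ and $C\cup D$ is independent. This is hypothesis (a). Put $B=\mathbb R\setminus(C\cup D)$.

\begin{lemma}\label{lem:zerodim}
Every subset of $\mathbb R\setminus D$ embeds topologically in every Cantor set.
\end{lemma}

\begin{proof}
It suffices to embed $\mathbb R\setminus D$ in $2^\omega$. Write $D=\{d_1,d_2,\dots\}$ and let the $k$-th term of $\iota(x)$ be $1$ if $x>d_k$ and $0$ if $x<d_k$. Each term is locally constant on $\mathbb R\setminus D$, so $\iota$ is continuous. Two points are separated by some $d_k$, so $\iota$ is injective. The sets $(d_k,d_l)\setminus D$ form a base of the topology of $\mathbb R\setminus D$, and the image of such a set consists of the points of $\iota(\mathbb R\setminus D)$ with $k$-th term $1$ and $l$-th term $0$, which is relatively open. So $\iota^{-1}$ is continuous.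
\end{proof}

Let $T\subset[0,1]$ be the ternary Cantor set, the set of numbers with a ternary expansion in the digits $0$ and $2$. Each digit $0,1,2$ is the average of two digits from $\{0,2\}$, so every number in $[0,1]$ is the average of two points of $T$. Thus $T+T=[0,2]$, and $T$ spans $\mathbb R$ by (L3). Put
\[
K=Q\cup T\subset[0,1].
\]
The sets $Q$ and $T$ are compact, nowhere dense and without isolated points, and these three properties pass to the union. So $K$ is a Cantor set, and we fix a homeomorphism $g:C\to K$. The part $T$ of $K$ will give (c), and the part $Q$ will give (d).

\subsection{Cutting up the complement of $C$}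

We need pieces that are relatively open in $\mathbb R\setminus D$, so that $F$ can be defined on them separately, and that become small near $C$, so that each of them is close to a single point of $C$.

\begin{lemma}\label{lem:cut}
There are pairwise disjoint bounded open intervals $J_1,J_2,\dots$ in $\mathbb R\setminus C$ such that, with $\rho_n=\operatorname{dist}(J_n,C)$,
\begin{itemize}
\item[(i)] $B=\bigsqcup_n(J_n\setminus D)$;
\item[(ii)] $0<|J_n|\le\rho_n$;
\item[(iii)] for every $\delta>0$ there are only finitely many $n$ with $\delta\le\rho_n<1$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $(a,b)$ be a component of $\mathbb R\setminus C$, possibly unbounded, and pick $u_0\in D\cap(a,b)$. Write $\delta(u)=\operatorname{dist}(u,C)$. For $k\ge0$ choose $u_{k+1}\in D$ with $\delta(u_k)/4<u_{k+1}-u_k<\delta(u_k)/2$, and for $k\le0$ choose $u_{k-1}\in D$ with $\delta(u_k)/4<u_k-u_{k-1}<\delta(u_k)/2$. For $k\ge0$, every point of $[u_k,u_{k+1}]$ is within $\delta(u_k)/2$ of $u_k$, so its distance from $C$ is at least $\delta(u_k)/2$, which exceeds $u_{k+1}-u_k$. The same holds for $[u_{k-1},u_k]$, $k\le0$. In particular all $u_k$ lie in $(a,b)$. If the increasing sequence $u_0,u_1,\dots$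 had a limit $u<b$, then $\delta(u_k)\to\delta(u)>0$, and the gaps $u_{k+1}-u_k>\delta(u_k)/4$ would not tend to $0$. So $u_k\to b$ as $k\to\infty$, and by the mirror argument $u_k\to a$ as $k\to-\infty$.

Let $J_1,J_2,\dots$ list the intervals $(u_k,u_{k+1})$, $k\in\mathbb Z$, from all of the countably many components. They cover $\mathbb R\setminus C$ except for the endpoints, which lie in $D$. This gives (i), and (ii) was shown above.

A compact set $L\subset\mathbb R\setminus C$ is covered by finitely many components. Its intersection with a component $(a,b)$ is compact, since the other components form an open set, and so lies in $[u_{-k},u_k]$ for some $k$. Hence $L$ meets only finitely many $J_n$. If $\delta\le\rho_n<1$, then every $x\in J_n$ satisfies $\delta\le\operatorname{dist}(x,C)\le\rho_n+|J_n|<2$, so $J_n$ lies in the compact set $\{x:\delta\le\operatorname{dist}(x,C)\le2\}$. This proves (iii).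
\end{proof}

Call $n$ \emph{near} if $\rho_n<1$ and \emph{far} otherwise. By compactness there is $c_n\in C$ with $\operatorname{dist}(J_n,c_n)=\rho_n$, and by (ii)
\begin{equation}\label{eq:anchor}
|x-c_n|\le|J_n|+\rho_n\le2\rho_n\qquad(x\in J_n).
\end{equation}

\subsection{The target sets}

A near piece $J_n\setminus D$ should be sent close to $g(c_n)$ but outside $K$. The far pieces should be sent off to infinity, so that their images do not accumulate anywhere. For near $n$ choose a nonempty open interval
\[
W_n\subset\bigl(g(c_n)-\tfrac1n,\ g(c_n)+\tfrac1n\bigr)\setminus K,
\]
which is possible because $K$ is closed and nowhere dense. For far $n$ let $W_n=(n+1,n+2)$, which misses $K\subset[0,1]$. Let $0^n1$ be the word of $n$ zeros followed by a one, and pick $y\in[0^n1]$ and a rational $\lambda_n\ne0$ with $\lambda_nh(y)\in W_n$. Since $h$ is continuous, there is $l\ge n+1$ with $\lambda_nh([y|l])\subset W_n$. Put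
\[
Q_n=h([y|l])\subset h([0^n1]),\qquad P_n=\lambda_nQ_n\subset W_n .
\]
The $Q_n$ are pairwise disjoint subsets of the independent set $Q$. The Cantor sets $P_n$ have the following properties.
\begin{itemize}
\item[(P1)] The $P_n$ are pairwise disjoint and $\bigcup_nP_n$ is independent, by (L2).
\item[(P2)] $P_n$ is compact and disjoint from $K$, so $\operatorname{dist}(P_n,K)>0$; and $\lambda_n^{-1}P_n=Q_n\subset K$.
\item[(P3)] If $p_m\in P_{n_m}$, $n_m\to\infty$ and $p_m\to p\in\mathbb R$, then $n_m$ is near for all large $m$, and $p\in K$. Indeed, $p_m>n_m+1$ for far $n_m$, while $(p_m)$ is bounded; and $\operatorname{dist}(p_m,K)<1/n_m$ for near $n_m$.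
\end{itemize}

\subsection{The embedding}

\begin{proof}[Proof of Proposition~\ref{prop:embedding}]
By Lemma~\ref{lem:zerodim} there are embeddings $\iota_n:J_n\setminus D\to P_n$. Define $F=g$ on $C$ and $F=\iota_n$ on $J_n\setminus D$. The sets $K,P_1,P_2,\dots$ are pairwise disjoint, so $F$ is injective. Hypothesis (a) has been shown, (b) follows from (P1), and (c) holds because $F(C)=K\supset T$. For $b\in J_n\setminus D$ the point $\lambda_n^{-1}F(b)$ lies in $K=F(C)$ by (P2), so (d) holds with $\mu(b)=\lambda_n^{-1}$ and $\varphi(b)=g^{-1}(\lambda_n^{-1}F(b))$.

It remains to show that for $x,x_1,x_2,\dots\in C\cup B$ we have $x_m\to x$ if and only if $F(x_m)\to F(x)$.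

\emph{Case $x\in J_n\setminus D$.} If $x_m\to x$, then $x_m\in J_n\setminus D$ for large $m$ because $J_n$ is open and misses $C$, and $F(x_m)\to F(x)$ by continuity of $\iota_n$. Conversely let $F(x_m)\to F(x)\in P_n$. The set $E=K\cup\bigcup_{l\ne n}P_l$ is closed: a convergent sequence in $E$ either has infinitely many terms in one of the compact sets $K$, $P_l$, or eventually runs through sets $P_l$ with $l\to\infty$, and then its limit is in $K$ by (P3). Since $F(x)\notin E$, we have $F(x_m)\in P_n$, that is $x_m\in J_n\setminus D$, for large $m$. Then $x_m\to x$ by continuity of $\iota_n^{-1}$.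

\emph{Case $x\in C$.} Splitting the sequence, we may assume that all $x_m$ lie in $C$ or all lie in $B$. In the first case we use that $g$ is a homeomorphism. In the second case let $x_m\in J_{n_m}\setminus D$. Each of the two assumptions implies that
\begin{equation}\label{eq:escape}
n_m\to\infty,\quad\text{and } n_m\text{ is near for all large }m.
\end{equation}
Indeed, if $x_m\to x$, then $\rho_{n_m}\le|x_m-x|\to0$; this gives nearness, and $n_m\to\infty$ because each $\rho_n$ is positive. If $F(x_m)\to F(x)\in K$, then $\operatorname{dist}(P_{n_m},K)\to0$, so $n_m\to\infty$ by (P2), and nearness follows from (P3). Now \eqref{eq:escape} and Lemma~\ref{lem:cut}(iii) give $\rho_{n_m}\to0$, so $|x_m-c_{n_m}|\to0$ by \eqref{eq:anchor}; and $|F(x_m)-g(c_{n_m})|<1/n_m\to0$ by the choice of $W_{n_m}$. Therefore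
\[
x_m\to x\iff c_{n_m}\to x\iff g(c_{n_m})\to g(x)\iff F(x_m)\to F(x),
\]
where the middle equivalence holds because $g$ is a homeomorphism.
\end{proof}

This completes the proof of Theorem~\ref{thm:main}.

\section{The criterion for maps of the whole line}\label{sec:matroids}

For a given map $F$ there is no reservoir at hand, and the exchanges have to be supplied by general theory. The problem of Section~\ref{sec:exchange} is to partition a set into two parts, each maximal with respect to its own notion of independence. This is a problem about two matroids.

A \emph{finitary matroid} $N$ on a set $E$ is given by a family of subsets of $E$, called $N$-independent, such that the empty set is independent; a set is independent if and only if all its finite subsets are; and whenever $X,X'$ are finite independent sets with $|X|<|X'|$, there is $e\in X'\setminus X$ with $X\cup\{e\}$ independent. For finite $E$ this is the definition of a matroid. A \emph{base} is a maximal independent set; by Zorn's lemma every independent set is contained in a base. The \emph{rank} $r(Y)$ of a finite set $Y$ is the largest size of an independent subset of $Y$. The independent subsets of a finite set $Y$ form a matroid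 on $Y$ with the same rank function. In the basic example, linear independence on $E=\mathbb R$, the bases are the Hamel bases and $r(Y)=\dim\operatorname{span}Y$. We use two theorems.

\begin{theorem}[Matroid union \cite{EF,NW}]\label{thm:MU}
Let $N_1,N_2$ be matroids on a finite set $E$ with rank functions $r_1,r_2$. Then $E$ is the union of an $N_1$-independent set and an $N_2$-independent set if and only if $|Y|\le r_1(Y)+r_2(Y)$ for all $Y\subset E$.
\end{theorem}

\begin{theorem}[Base partition \cite{EGJKP}, case of two finitary matroids]\label{thm:BP}
Let $N_1,N_2$ be finitary matroids on a set $E$. Suppose that $E$ is the union of a base of $N_1$ and a base of $N_2$, and also that some base of $N_1$ is disjoint from some base of $N_2$. Then $E$ has a partition into a base of $N_1$ and a base of $N_2$.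
\end{theorem}

A compactness argument passes from finite sets to $E$ in the first theorem and so verifies the covering hypothesis of the second.

\begin{corollary}\label{cor:partition}
Let $N_1,N_2$ be finitary matroids on $E$ such that some base of $N_1$ is disjoint from some base of $N_2$. If $|Y|\le r_1(Y)+r_2(Y)$ for all finite $Y\subset E$, then $E=B_1\sqcup B_2$ with $B_i$ a base of $N_i$.
\end{corollary}

\begin{proof}
For finite $Y\subset E$ let $\mathcal C_Y$ be the set of $\chi\in\{1,2\}^E$ such that $\chi^{-1}(i)\cap Y$ is $N_i$-independent for $i=1,2$. The condition involves finitely many coordinates, so $\mathcal C_Y$ is closed in the compact product space $\{1,2\}^E$. By Theorem~\ref{thm:MU}, $Y=X_1\cup X_2$ with $X_i$ being $N_i$-independent, and any $\chi$ equal to $1$ on $X_1$ and to $2$ on $Y\setminus X_1$ lies in $\mathcal C_Y$. Since $\mathcal C_{Y\cup Y'}\subset\mathcal C_Y\cap\mathcal C_{Y'}$, finitely many of these sets have a common point, and by compactness some $\chi$ lies in all of them. All finite subsets of $\chi^{-1}(i)$ are $N_i$-independent, so $\chi^{-1}(i)$ is $N_i$-independent. Extending these two sets to bases, we cover $E$ by a base of $N_1$ and a base of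 $N_2$, and Theorem~\ref{thm:BP} applies.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:criterion}(a)]
Necessity is Lemma~\ref{lem:necessity}. For sufficiency, let $N_1$ be linear independence on $E=\mathbb R$, and call $X$ $N_2$-independent if $F(X)$ is linearly independent. Since $F$ is injective, it identifies $N_2$ with linear independence on the set $F(\mathbb R)$. So $N_2$ is a finitary matroid, $r_2(Y)=\dim\operatorname{span}F(Y)$, and \eqref{eq:count} is the rank inequality of Corollary~\ref{cor:partition}.

Since $F$ is continuous and injective, $F([2,3])$ is a nondegenerate interval. By (L3) it spans $\mathbb R$, so $F(\mathbb R)$ does too, and the bases of $N_2$ are exactly the sets $X$ for which $F(X)$ is a Hamel basis. By (L3) again, $[0,1]$ contains a Hamel basis, and $F([2,3])$ contains a Hamel basis, whose preimage is a base of $N_2$ inside $[2,3]$. These two bases are disjoint. Corollary~\ref{cor:partition} gives $\mathbb R=H_1\sqcup B_2$ with $H_1$ a Hamel basis and $H_2=F(B_2)$ a Hamel basis.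
\end{proof}

Continuity of $F$ enters only through the interval $F([2,3])$. It cannot be omitted: the bijection of Remark~\ref{rem:noreservoir} satisfies \eqref{eq:count}, because $\dim\operatorname{span}F(Y)=|Y|$, but the conclusion fails for it. In that example the only base of $N_2$ is $\mathbb R$, so disjoint bases do not exist.

\section{Generic analytic diffeomorphisms}\label{sec:generic}

We need a good map $F$ that satisfies \eqref{eq:count}. A violation consists of $n$ distinct points that depend $\mathbb Q$-linearly on $d$ real parameters and whose images satisfy $m>d$ independent rational relations. This is a system with more equations than unknowns, and there are only countably many types of such systems. So a random perturbation of the identity should have no violation.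

\begin{example}\label{ex:generic}
Consider $F(x)=x+a_0+a_1x+a_2x^2+\Psi(x)$ with a fixed smooth function $\Psi$ and parameters $a_0,a_1,a_2$, and the sets $Y=\{t,2t,3t\}$ of Example~\ref{ex:poly}. One type of violation is $F(2t)=pF(t)$, $F(3t)=qF(t)$ with given rationals $p,q$; here $n=3$, $d=1$, $m=2$. Put $w=F(t)$. For given $t\ne0$ and $w$, the equations
\[
a_0+a_1(jt)+a_2(jt)^2=w_j-jt-\Psi(jt)\quad(j=1,2,3),\qquad(w_1,w_2,w_3)=(w,pw,qw),
\]
form a linear system with a nonzero Vandermonde determinant, so they determine $(a_0,a_1,a_2)$ as a smooth function of $(t,w)$. The bad parameters lie in a smooth image of a two-dimensional set in $\mathbb R^3$, which is a null set.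
\end{example}

To treat all $n$ we need infinitely many parameters. The monomials are multiplied by $e^{-x^2}$, which is entire, has no zeros and makes the derivatives bounded on $\mathbb R$. Fix $\kappa\in\{0,1\}$; the value $\kappa=1$ forces $F(0)=0$ and is needed in Section~\ref{sec:involution}. For $k\in\mathbb N=\{0,1,2,\dots\}$ let
\[
\gamma_k(x)=x^{k+\kappa}e^{-x^2},\qquad M_k=\sup_{\mathbb R}|\gamma_k'|<\infty,\qquad\varepsilon_k=\min\Bigl(\frac1{k!},\frac{2^{-k-2}}{1+M_k}\Bigr)>0,
\]
and for $a\in[-1,1]^{\mathbb N}$ let
\[
F_a(x)=x+\sum_{k\ge0}\varepsilon_ka_k\gamma_k(x).
\]
The cube $[-1,1]^{\mathbb N}$ carries the product topology and the product of the uniform probability measures. For $x\in\mathbb R^n$ we write $F_a(x)=(F_a(x_1),\dots,F_a(x_n))^{\mathsf T}$, and we call $x$ \emph{admissible} if its coordinates are pairwise distinct and, in the case $\kappa=1$, nonzero.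

\begin{lemma}\label{lem:generic}
For every $a$ the function $F_a$ is entire and is an increasing real-analytic diffeomorphism of $\mathbb R$ onto $\mathbb R$, and $F_a(0)=0$ if $\kappa=1$. For almost every $a$ the following holds.
\begin{itemize}
\item[(G)] Let $0\le d<m\le n$ be integers, $L\in\mathbb Q^{n\times d}$, $R\in\mathbb Q^{m\times n}$ with $\operatorname{rank}R=m$, and $t\in\mathbb R^d$. If $x=Lt$ is admissible, then $RF_a(x)\ne0$.
\end{itemize}
\end{lemma}

\begin{proof}
For $z\in\mathbb C$ with $|z|\le r$, $r\ge1$, we have $|\varepsilon_ka_k\gamma_k(z)|\le r^{k+1}e^{r^2}/k!$, and these bounds are summable. So the series converges uniformly in $(a,z)$ for $|z|\le r$. Hence $F_a$ is entire, it may be differentiated term by term, and $(a,x)\mapsto F_a(x)$ is continuous. On $\mathbb R$ we get $|F_a'-1|\le\sum_k\varepsilon_kM_k\le\sum_k2^{-k-2}=\frac12$. Thus $F_a'\ge\frac12$, so $F_a$ is an increasing bijection of $\mathbb R$, and its inverse is real-analytic by the inverse function theorem. If $\kappa=1$, all $\gamma_k$ vanish at $0$.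

There are countably many pairs $(L,R)$, so we may fix one. Let $\Omega\subset\mathbb R^d$ be the open set of all $t$ with $Lt$ admissible; for $d=0$ it is a point or empty. It is a countable union of compact sets, so it suffices to show, for a compact $\Theta\subset\Omega$, that
\[
\mathcal N=\{a:\ RF_a(Lt)=0\text{ for some }t\in\Theta\}
\]
is null. The set of pairs $(a,t)$ with $RF_a(Lt)=0$ is closed in the compact space $[-1,1]^{\mathbb N}\times\Theta$, so its projection $\mathcal N$ is compact, hence measurable. By Fubini's theorem it is enough to fix $a_n,a_{n+1},\dots$ and to show that the set of $\alpha=(a_0,\dots,a_{n-1})^{\mathsf T}$ with $a\in\mathcal N$ is Lebesgue null in $\mathbb R^n$.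

For $t\in\Omega$ and $x=Lt$ write $F_a(x)=\psi(t)+V(t)\alpha$, where
\[
\psi(t)_i=x_i+\sum_{k\ge n}\varepsilon_ka_k\gamma_k(x_i),\qquad V(t)_{ik}=\varepsilon_k\gamma_k(x_i)\quad(1\le i\le n,\ 0\le k<n).
\]
Both $\psi$ and $V$ are smooth in $t$ and do not depend on $\alpha$. Taking the factor $x_i^\kappa e^{-x_i^2}$ out of row $i$ and $\varepsilon_k$ out of column $k$ leaves the Vandermonde matrix $(x_i^k)$, so
\[
\det V(t)=\prod_{k<n}\varepsilon_k\cdot\prod_{i}x_i^\kappa e^{-x_i^2}\cdot\prod_{i<j}(x_j-x_i)\ne0,
\]
because $x$ is admissible. If $RF_a(Lt)=0$, then $w=F_a(Lt)$ lies in the real kernel $\ker R\subset\mathbb R^n$, of dimension $n-m$, and $\alpha=V(t)^{-1}(w-\psi(t))$. So the set of bad $\alpha$ lies in the image of the smooth map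
\[
\Phi:\Omega\times\ker R\to\mathbb R^n,\qquad\Phi(t,w)=V(t)^{-1}(w-\psi(t)),
\]
whose domain is open in a Euclidean space of dimension $d+n-m<n$. This image is null: extend $\Phi$ to $\Omega\times\ker R\times\mathbb R^{m-d}$, an open subset of an $n$-dimensional space, by ignoring the last factor, and use that a $C^1$ map between open subsets of $\mathbb R^n$ sends the null set $\Omega\times\ker R\times\{0\}$ to a null set.
\end{proof}

\begin{remark}
The hypotheses in (G) are needed. For $d=m=n=1$, $L=R=(1)$ and $\kappa=0$ the equation $F_a(t)=0$ has the solution $t=F_a^{-1}(0)$ for every $a$. For $d=0$, $m=n=1$, property (G) with $\kappa=0$ says $F_a(0)=\varepsilon_0a_0\ne0$, which is true for almost every $a$; with $\kappa=1$ we have $F_a(0)=0$, which is why zero coordinates are then excluded.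
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:criterion}(b)]
Take $\kappa=0$ and $F=F_a$ with property (G). Suppose that a set $Y=\{x_1,\dots,x_n\}$ of $n$ distinct reals violates \eqref{eq:count}, so that $d=\dim\operatorname{span}Y$ and $e=\dim\operatorname{span}F(Y)$ satisfy $d+e<n$. Let the coordinates of $t\in\mathbb R^d$ be a basis of $\operatorname{span}Y$. Then $x=(x_1,\dots,x_n)^{\mathsf T}=Lt$ with $L\in\mathbb Q^{n\times d}$, and $x$ is admissible. The $\mathbb Q$-linear map $\mathbb Q^n\to\operatorname{span}F(Y)$, $\rho\mapsto\sum_i\rho_iF(x_i)$, is onto, so its kernel has dimension $m=n-e$, and $d<m\le n$. Let the rows of $R$ be a basis of this kernel. Then $\operatorname{rank}R=m$ and $RF(x)=0$, which contradicts (G). So $F$ satisfies \eqref{eq:count}, and part (a) provides $H_1,H_2$ such that $f=F|_{\mathbb R\setminus H_1}$ maps $\mathbb R\setminus H_1$ onto $H_2$. The statement about polynomials is in Example~\ref{ex:poly}.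
\end{proof}

\section{An involution interchanging a basis with its complement}\label{sec:involution}

If $\sigma$ is an involution of a set $E$ without fixed points, then $\sigma(H)=E\setminus H$ holds exactly when $H$ contains one point from each pair $\{x,\sigma(x)\}$, and this happens exactly when $E\setminus H$ does. The sets with one point from each pair are the bases of a finitary matroid, so Corollary~\ref{cor:partition} applies once the rank inequality is verified. The inequality fails for $\sigma(x)=-x$: the pairs $\{1,-1\}$ and $\{2,-2\}$ lie on one line, which contains at most one point of a Hamel basis. We therefore conjugate $x\mapsto-x$ by a generic diffeomorphism.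

\begin{proof}[Proof of Theorem~\ref{thm:involution}]
Take $\kappa=1$ and $F=F_a$ with property (G), and let $\sigma(x)=F^{-1}(-F(x))$. This is a decreasing real-analytic involution of $\mathbb R$. We have $\sigma(x)=x$ if and only if $F(x)=0$, that is $x=0$. So $E=\mathbb R\setminus\{0\}$ is partitioned into the pairs $\{x,\sigma(x)\}$, and each pair has one positive and one negative element.

\emph{Claim: the union of $k$ distinct pairs spans a space of dimension at least $k$.} Let the pairs be $\{y_i,\sigma(y_i)\}$, $1\le i\le k$, let $n=2k$, and let $x=(y_1,\sigma(y_1),\dots,y_k,\sigma(y_k))^{\mathsf T}$, which is admissible. If the dimension is $d<k$, then $x=Lt$ with $L\in\mathbb Q^{n\times d}$, where $t\in\mathbb R^d$ lists a basis of the span. Let $R$ be the $k\times n$ matrix whose $i$-th row has entries $1$ in columns $2i-1$ and $2i$ and $0$ elsewhere. The rows have disjoint supports, so $\operatorname{rank}R=k$, and $RF(x)=0$ because $F(y_i)+F(\sigma(y_i))=0$. This contradicts (G) with $m=k$.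

Let $N_1$ be linear independence on $E$; its bases are the Hamel bases. Call $X\subset E$ $N_2$-independent if it contains at most one element of each pair. This property depends only on the two-element subsets of $X$, and if $|X|<|X'|$ for finite independent sets, then $X'$ meets a pair that $X$ does not meet, which gives the required element $e$. So $N_2$ is a finitary matroid. Its bases are the sets with exactly one element of each pair, and $r_2(Y)$ is the number of pairs that $Y$ meets. If a finite set $Y$ contains exactly $k$ full pairs, then $|Y|-r_2(Y)=k\le r_1(Y)$ by the claim. A Hamel basis inside $(0,1)$, which exists by (L3), and the set $(-\infty,0)$ are disjoint bases of $N_1$ and $N_2$. By Corollary~\ref{cor:partition}, $E=H\sqcup H'$ with $H$ a Hamel basis and $H'$ containing exactly one element of each pair. Then $H$ contains the other element of each pair, so $\sigma(H)=H'=\mathbb R\setminus(H\cup\{0\})$, and $\sigma$ restricts to a homeomorphism of $H$ onto this set.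
\end{proof}

\begin{remark}
The exceptional point cannot be avoided with a decreasing map of the whole line. A continuous decreasing injection $F:\mathbb R\to\mathbb R$ has a fixed point $p$, and then $F(\mathbb R\setminus H)=H$ fails for every set $H$: if $p\notin H$ then $F(p)=p\notin H$, and if $p\in H$ then the only preimage of $p$ lies in $H$.
\end{remark}

\begin{thebibliography}{9}

\bibitem{EF} Edmonds and Fulkerson, 1965.

\bibitem{EGJKP} J. Erde, J. P. Gollin, A. Jo\'o, P. Knappe, M. Pitz, \emph{Base partition for mixed families of finitary and cofinitary matroids}, Combinatorica 41 (2021).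

\bibitem{HB} \emph{Injective continuous images of Hamel bases}, \texttt{https://www.sav.sk/journals/uploads/0219115910.pdf}.

\bibitem{NW} Nash-Williams, 1966.

\end{thebibliography}
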